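# Isomorphisms of recursive polynomial types come from semiring equality

## Systems without recursion, decided by counting finite sets

Take three type variables $U,V,W$ and the isomorphisms $U\cong 3$, $V\cong U^2+W$, $W\cong W$. Which polynomials in $U,V,W$ become isomorphic? Substituting gives $WV\cong W(9+W)=9W+W^2$. To see that $WV$ is not isomorphic to, say, $9W+2$, interpret $U$ by a $3$-element set, $W$ by an $n$-element set and $V$ by a $(9+n)$-element set. The two types then have $n(9+n)$ and $9n+2$ elements, which differ for $n=0$. So equational reasoning produces the isomorphisms, and counting finite sets refutes the others. We make this precise, prove it for all systems without recursion, and then ask what happens when a variable is allowed to depend on itself.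

**Polynomials and systems.** Let $\mathfrak T$ be a finite set of *type variables*, and let $\mathbb N[\mathfrak T]$ be the commutative semiring of polynomials with natural-number coefficients. A *system* $\mathfrak S$ assigns to each $T\in\mathfrak T$ exactly one polynomial $p_T\in\mathbb N[\mathfrak T]$, and is written $\langle T\cong p_T\rangle_{T\in\mathfrak T}$. Let $\mathbb N[\mathfrak T]^+$ be the set of non-constant polynomials; it is closed under $+$ and $\times$.

**Distributive categories.** A category is *distributive* if it has finite products and finite coproducts and products distribute over coproducts: the canonical maps $(X\times Y)+(X\times Z)\to X\times(Y+Z)$ and $0\to X\times 0$ are isomorphisms. Finite sets form the basic example. In any distributive category the laws of commutative semirings hold up to isomorphism. Hence, given objects $X_T$ $(T\in\mathfrak T)$, each polynomial $r$ has a value $r(X)$, an object well defined up to isomorphism.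

**The relation $\cong_{\mathfrak S}$.** Let $\mathcal C[\mathfrak T]$ be the distributive category freely generated by the objects $T\in\mathfrak T$ and arrows $T\to p_T$ and $p_T\to T$ required to be mutually inverse. Write $p\cong_{\mathfrak S}q$ if $p$ and $q$ denote isomorphic objects of $\mathcal C[\mathfrak T]$. Freeness will be used only in the following form.

> **(F)** Let $\mathcal E$ be a distributive category with objects $X_T$ and isomorphisms $X_T\cong p_T(X)$ for all $T\in\mathfrak T$. Then $p\cong_{\mathfrak S}q$ implies $p(X)\cong q(X)$ in $\mathcal E$.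

Indeed, there is a functor $\mathcal C[\mathfrak T]\to\mathcal E$ that preserves finite products and coproducts up to canonical isomorphism and sends $T$ to $X_T$. It sends $p$ to an object isomorphic to $p(X)$, and functors preserve isomorphisms.

**The relations $\equiv_{\mathfrak S}$ and $=_{\mathfrak S}$.** Let $\equiv_{\mathfrak S}$ be the least semiring congruence on $\mathbb N[\mathfrak T]$ (an equivalence relation compatible with $+$ and $\times$ by arbitrary elements, constants included) containing all pairs $(T,p_T)$. Let $=_{\mathfrak S}$ be its restriction to $\mathbb N[\mathfrak T]^+$.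

**Expansion.** Write $f\to g$ if $f=Tm+r$ and $g=p_Tm+r$ for some $T\in\mathfrak T$, some monomial $m$ and some $r\in\mathbb N[\mathfrak T]$: one occurrence of $T$ in one monomial is expanded. Let $\to^*$ be the reflexive-transitive closure. Call $p,q$ *joinable* if $p\to^*r$ and $q\to^*r$ for some $r$.

For example, let $\mathfrak T=\{T\}$ and $p_T=1+T+T^2$. Then $1+T^2$ and $T+T^3$ are joinable, each in one step:
$$1+T^2\to 1+(T+T^2+T^3),\qquad T+T^3\to(1+T+T^2)+T^3 .$$

**Lemma 1.** If $f\to^*f'$ and $s\to^*s'$, then $f+s\to^*f'+s'$ and $fs\to^*f's'$.

*Proof.* It suffices to treat one step $f=Tm+r\to g=p_Tm+r$ and a fixed $s$. Clearly $f+s\to g+s$. Write $s=m_1+\dots+m_l$ as a sum of monomials. Then $fs=\sum_iTmm_i+rs$, and expanding the displayed $T$ in one summand after another gives $fs\to^*\sum_ip_Tmm_i+rs=gs$. $\square$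

Two implications hold for every system. If $p,q$ are joinable, then $p\equiv_{\mathfrak S}q$, because each step replaces $T$ by $p_T$ inside a sum of products. If $p\equiv_{\mathfrak S}q$, then $p\cong_{\mathfrak S}q$, because $\cong_{\mathfrak S}$ is a semiring congruence on $\mathbb N[\mathfrak T]$ containing the pairs $(T,p_T)$. The question is whether one can return from $\cong_{\mathfrak S}$ to joinability.

**Proposition 1.** Suppose $\mathfrak T=\{T_1,\dots,T_n\}$ and each $p_{T_i}$ is either $T_i$ itself or a polynomial in $T_1,\dots,T_{i-1}$ only. Then $p\cong_{\mathfrak S}q$ implies that $p,q$ are joinable.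

*Proof.* Let $F\subseteq\mathfrak T$ be the set of variables with $p_T=T$. Define a semiring homomorphism $\nu:\mathbb N[\mathfrak T]\to\mathbb N[F]$ recursively on $i$ by $\nu(T_i)=T_i$ if $T_i\in F$, and $\nu(T_i)=\nu(p_{T_i})$ otherwise. By induction on $i$ and Lemma 1, $T_i\to^*\nu(T_i)$; hence $r\to^*\nu(r)$ for every $r$.

Now let $p\cong_{\mathfrak S}q$ and let $a\in\mathbb N^F$ be arbitrary. In finite sets, let $X_{T_i}$ be a set with $a_{T_i}$ elements if $T_i\in F$, and otherwise let $X_{T_i}=p_{T_i}(X)$, which involves only sets already defined. All isomorphisms of $\mathfrak S$ are interpreted by identities. Since the size of a sum or product of finite sets is the sum or product of the sizes, induction on $i$ shows that $X_{T_i}$ has $\nu(T_i)(a)$ elements, so $r(X)$ has $\nu(r)(a)$ elements. By (F), $\nu(p)(a)=\nu(q)(a)$. This holds for all $a\in\mathbb N^F$, and a polynomial with integer coefficients that vanishes on $\mathbb N^F$ is zero. So $\nu(p)=\nu(q)$, and $p\to^*\nu(p)=\nu(q)\;{}^*\!\!\leftarrow q$. $\square$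

What changes if $p_T$ may contain $T$, or if several variables depend on each other in a cycle?

## The equation $T\cong1+T+T^2$, and the theorems

Take $\mathfrak T=\{T\}$ and $p_T=1+T+T^2$. In finite sets we would need $n=1+n+n^2$, which has no solution in $\mathbb N$, so (F) cannot be applied to finite sets at all. The next thing to try is infinite sets. There the equation is solvable: $T$ can be any countably infinite set. But then every non-constant polynomial is interpreted by a countably infinite set, and for instance $T\cong T^3$ in sets. We check that $T$ and $T^3$ are not identified by $\equiv_{\mathfrak S}$. The semiring homomorphism $\mathbb N[T]\to\mathbb Z[i]$ with $T\mapsto i$ satisfies $1+i+i^2=i$, so it respects the congruence, and it sends $T$ and $T^3$ to $i\ne-i$. So finite sets offer no model, and sets offer one that identifies too much. The proof needs a distributive category that solves $\mathfrak S$ and has few isomorphisms.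

The same example illustrates the setting in which the question was posed, in "Types, Rings, and Games" (https://core.ac.uk/download/42498742.pdf): there one assumes that $\mathbb N[\mathfrak T]^+/{=_{\mathfrak S}}$, with the induced operations, forms a ring.

**Example.** For $p_T=1+T+T^2$ the quotient $\mathbb N[T]^+/{=_{\mathfrak S}}$ is a ring. Put $\Lambda=1+T^2$.

First, $T\equiv T+\Lambda$. For $k\ge2$ we have $T^k\equiv T^{k-1}+T^k+T^{k+1}$. If $T^{k-1}+\Lambda\equiv T^{k-1}$, it follows that $T^k+\Lambda\equiv T^k$. So $p+\Lambda\equiv p$ for every non-constant $p$, and the class of $\Lambda$ is a zero.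

Next, $T\Lambda=T+T^3\equiv1+T^2=\Lambda$, as we saw by joining. Hence $T^k\Lambda\equiv\Lambda$ for all $k$, and $p\Lambda\equiv\Lambda+\dots+\Lambda\equiv\Lambda$ for every non-constant $p$. Therefore $p+T^2p=p\Lambda\equiv\Lambda$, so $T^2p$ is an additive inverse of $p$. Finally $p(\Lambda+1)=p\Lambda+p\equiv\Lambda+p\equiv p$, so the class of $\Lambda+1$ is a unit.

Let $I_{\mathfrak S}$ be the ideal of $\mathbb Z[\mathfrak T]$ generated by the elements $T-p_T$, $T\in\mathfrak T$. The problem supplies the following fact: if $\mathbb N[\mathfrak T]^+/{=_{\mathfrak S}}$ is a ring, there are $\Lambda_{\mathfrak S},\eta_{\mathfrak S}\in\mathbb N[\mathfrak T]^+$ such that the classes of $\Lambda_{\mathfrak S}$ and $\Lambda_{\mathfrak S}+1$ are its zero and unit, and $p-q\mapsto\overline{\Lambda_{\mathfrak S}+p+\eta_{\mathfrak S}\times q}$ is a ring isomorphism $\mathbb Z[\mathfrak T]/I_{\mathfrak S}\to\mathbb N[\mathfrak T]^+/{=_{\mathfrak S}}$. In particular $p=_{\mathfrak S}q$ iff $p-q\in I_{\mathfrak S}$, for non-constant $p,q$. We shall need only this last equivalence, for Theorem B, and prove it there (Lemma 10).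 The question is whether, under the ring hypothesis, $\cong_{\mathfrak S}\,\subseteq\,=_{\mathfrak S}$ on $\mathbb N[\mathfrak T]^+$, also for several simultaneous isomorphisms. The answer is yes, and the ring hypothesis is not needed.

> **Theorem A.** For every finite set $\mathfrak T$ (possibly empty), every system $\mathfrak S=\langle T\cong p_T\rangle_{T\in\mathfrak T}$ with arbitrary $p_T\in\mathbb N[\mathfrak T]$, and all $p,q\in\mathbb N[\mathfrak T]$:
> $$p\cong_{\mathfrak S}q\iff p\equiv_{\mathfrak S}q\iff p,q\text{ are joinable}.$$
> In particular $p\cong_{\mathfrak S}q$ implies $p=_{\mathfrak S}q$ for $p,q\in\mathbb N[\mathfrak T]^+$.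

> **Theorem B.** Let $\mathfrak T$ be non-empty. If $\mathbb N[\mathfrak T]^+/{=_{\mathfrak S}}$ is a ring, then for all $p,q\in\mathbb N[\mathfrak T]$: $p\cong_{\mathfrak S}q$ iff either $p,q$ are equal constants, or both are non-constant and $p-q\in I_{\mathfrak S}$.

> **Proposition C.** If two isomorphisms are allowed for one variable, completeness can fail.

By the two easy implications above, Theorem A reduces to
$$p\cong_{\mathfrak S}q\ \Longrightarrow\ p,q\text{ joinable.}\tag{1}$$

## Eliminating variables with constant right-hand side

This step reduces (1) to systems in which no $p_T$ is constant. The reason for wanting this will be visible in Lemma 8. We use induction on $|\mathfrak T|$. If no $p_T$ is constant (in particular if $\mathfrak T=\emptyset$), the later sections prove (1) directly. Otherwise let $p_U=N$ be constant. Put $\mathfrak T'=\mathfrak T\setminus\{U\}$, let $\nu:\mathbb N[\mathfrak T]\to\mathbb N[\mathfrak T']$ substitute $N$ for $U$, and let $\mathfrak S'=\langle T\cong\nu(p_T)\rangle_{T\in\mathfrak T'}$.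

**Step 1: pass to the smaller system.** In the category $\mathcal C[\mathfrak T']$ of $\mathfrak S'$ put $X_T=T$ for $T\in\mathfrak T'$, and let $X_U$ be the $N$-fold coproduct of $1$. Then $r(X)\cong\nu(r)$ for every $r\in\mathbb N[\mathfrak T]$. All isomorphisms of $\mathfrak S$ are available: $X_T=T\cong\nu(p_T)\cong p_T(X)$ for $T\in\mathfrak T'$, and $X_U\cong N$ by definition. By (F), $p\cong_{\mathfrak S}q$ implies $\nu(p)\cong_{\mathfrak S'}\nu(q)$. By induction $\nu(p)$ and $\nu(q)$ are joinable for $\mathfrak S'$.

**Step 2: return to the given system.** From $U\to N$ and Lemma 1 we get $r\to^*\nu(r)$ for $\mathfrak S$, for every $r$. In particular $p\to^*\nu(p)$ and $q\to^*\nu(q)$. Moreover each $\mathfrak S'$-step $Tm+s\to\nu(p_T)m+s$ can be carried out by $\mathfrak S$-steps: $Tm+s\to p_Tm+s\to^*\nu(p_T)m+s$. So $\nu(p)$ and $\nu(q)$ are joinable for $\mathfrak S$, hence so are $p$ and $q$.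

From now on no $p_T$ is constant; $\mathfrak T=\emptyset$ is allowed.

## Terms and their truncations at a fixed depth

A polynomial $p_T$ can be read as a list of constructors for elements of type $T$, one for each monomial. We set up the syntax of terms built from these constructors, and a way to cut a term at depth $d$. Cutting at depth $d$ will correspond to expanding a polynomial $d$ times.

List the monomials of $p_T$ with multiplicity: $p_T=\sum_{i\in I_T}[m_{T,i}]$, where each $m_{T,i}$ is a word over $\mathfrak T$ and $[S_1\cdots S_r]$ denotes the monomial $S_1\times\cdots\times S_r$ (so the empty word gives $1$).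

**The category $L$.** Take sorts $\mathfrak T$ and, for each $T$ and $i\in I_T$, an operation symbol $\sigma_{T,i}$ with argument sorts $m_{T,i}$ and result sort $T$; there are no equations. Objects of $L$ are words over $\mathfrak T$. A morphism $w\to n$ is a tuple of terms, one for each letter of $n$ and of that sort, in the variables $x_1,\dots,x_{|w|}$ typed by the letters of $w$. Composition is substitution: $t\circ\rho$ is obtained by substituting $\rho$ into $t$. Concatenation of words is a finite product in $L$, with the empty word as terminal object.

Depth is measured in each component term, the root having depth $0$. A term is *closed* if it contains no variable.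

**Patterns.** For $d\ge0$, a *$d$-pattern over $n$* is a morphism $\pi:v\to n$ of $L$ such that each variable of $v$ occurs exactly once, the variables occur in the order $x_1,x_2,\dots$ from left to right, all variables have depth exactly $d$, and all operation symbols have depth $<d$. Let $\mathrm{Pat}_d(n)$ be the finite set of these, and write $\operatorname{dom}\pi=v$.

**Example.** For $p_T=1+T+T^2$ there are a constant $\sigma_0$, a unary $\sigma_1$ and a binary $\sigma_2$. Then $\mathrm{Pat}_0(T)=\{x_1\}$ and $\mathrm{Pat}_1(T)=\{\sigma_0,\ \sigma_1(x_1),\ \sigma_2(x_1,x_2)\}$. The set $\mathrm{Pat}_2(T)$ consists of $\sigma_0$, three patterns with root $\sigma_1$ and nine with root $\sigma_2$; for instance $\sigma_2(\sigma_0,\sigma_1(x_1))$. The closed term $\sigma_0$ is a $1$-pattern and a $2$-pattern, with empty domain.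

**Lemma 2 (truncation).** If all variable occurrences in $t:w\to n$ have depth $\ge d$, there are a unique $\pi\in\mathrm{Pat}_d(n)$ and a unique $u:w\to\operatorname{dom}\pi$ with $t=\pi\circ u$.

*Proof.* At depths $<d$ all symbols of $t$ are operation symbols. Let $u$ list from left to right the subterms of $t$ at depth $d$, and let $\pi$ be $t$ with these subterms replaced by $x_1,x_2,\dots$. Then $\pi$ is a $d$-pattern and $t=\pi\circ u$.

Conversely, let $t=\pi\circ u$ be any such factorization. A position of $t$ is either a position of $\pi$ or lies strictly below a variable position of $\pi$; in the latter case its depth is $>d$. Since $\pi$ has only variables at depth $d$ and only operation symbols at smaller depth, the depth-$d$ positions of $t$ are exactly the variable positions of $\pi$. The variables of $\pi$ are numbered from left to right, so $u$ consists of the subterms of $t$ at depth $d$ in left-to-right order, and $\pi$ is $t$ with these replaced by $x_1,x_2,\dots$. $\square$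

**Lemma 3.** Put $e_d(n)=\sum_{\pi\in\mathrm{Pat}_d(n)}[\operatorname{dom}\pi]$.

1. For $n=S_1\cdots S_r$ and any $d_1,\dots,d_r\ge0$ we have $[n]\to^*\prod_le_{d_l}(S_l)$. Moreover $e_d(n)=\prod_le_d(S_l)$, so $[n]\to^*e_d(n)$.
2. $e_d(T)$ is non-constant for all $T\in\mathfrak T$ and $d\ge0$. So $\mathrm{Pat}_d(T)$ contains a pattern with at least one variable.
3. If $\pi\in\mathrm{Pat}_d(n)$ and $\rho\in\mathrm{Pat}_1(\operatorname{dom}\pi)$, then $\pi\circ\rho\in\mathrm{Pat}_{d+1}(n)$, and every element of $\mathrm{Pat}_{d+1}(n)$ arises in this way from a unique pair $(\pi,\rho)$.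

*Proof.* A $d$-pattern over $S_1\cdots S_r$ is a tuple of $d$-patterns over the $S_l$ with the variables renumbered consecutively. Hence $e_d(n)=\prod_le_d(S_l)$.

(1) We have $e_0(T)=T$. For $d\ge1$ the root of a $d$-pattern over $T$ has depth $0<d$, so it is an operation symbol; thus the elements of $\mathrm{Pat}_d(T)$ are the $\sigma_{T,i}(\tau)$ with $i\in I_T$ and $\tau\in\mathrm{Pat}_{d-1}(m_{T,i})$, and
$$e_d(T)=\sum_{i\in I_T}e_{d-1}(m_{T,i}).\tag{2}$$
We show $T\to^*e_d(T)$ for all $T$ by induction on $d$; the case $d=0$ is trivial. If the claim holds for $d-1$, then Lemma 1 and the product formula give $[m_{T,i}]\to^*e_{d-1}(m_{T,i})$, and so $T\to p_T=\sum_i[m_{T,i}]\to^*\sum_ie_{d-1}(m_{T,i})=e_d(T)$. Multiplying, Lemma 1 gives $[n]=\prod_lS_l\to^*\prod_le_{d_l}(S_l)$.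

(2) Again by induction on $d$, with $e_0(T)=T$. For $d\ge1$, some $m_{T,i}$ is non-empty because $p_T$ is non-constant. Then $e_{d-1}(m_{T,i})$ is a non-empty product of polynomials that are non-constant by induction. Over $\mathbb N$ such a product is non-constant, and it stays so after adding the other summands of (2).

(3) Substituting a $1$-pattern at the variables of $\pi$ puts operation symbols at depth $d$ and the new variables at depth $d+1$, each occurring once and in order. This is the first claim. Now let $\tau\in\mathrm{Pat}_{d+1}(n)$. By Lemma 2 at depth $d$, $\tau=\pi\circ u$ for a unique pair with $\pi\in\mathrm{Pat}_d(n)$. The components of $u$ are the subterms of $\tau$ at depth $d$. Each has an operation symbol at its root, since the variables of $\tau$ have depth $d+1$, and below it only variables at depth $1$, since operation symbols of $\tau$ have depth $\le d$. The variables of $\tau$ occur once each and in order, so $u$ is a $1$-pattern. $\square$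

In the example, $e_1(T)=1+T+T^2$ and $e_2(T)=1+e_1(T)+e_1(T)^2$.

## Families of terms, and the functor $E$ that expands once

We now form a distributive category from terms. It does not yet satisfy $T\cong p_T$, but it contains a canonical comparison map from $p_T$ to $T$.

Let $\mathcal F=\mathrm{Fam}(L)$ be the category of finite families of objects of $L$. A morphism $(n_k)_{k\in K}\to(m_j)_{j\in J}$ is a function $\varphi:K\to J$ together with morphisms $t_k:n_k\to m_{\varphi(k)}$ of $L$, called its components. Coproducts are disjoint unions of families. The product of $(n_k)_k$ and $(m_j)_j$ is $(n_k\times m_j)_{(k,j)}$, and the terminal object is the one-member family consisting of the empty word. The canonical distributivity maps are bijections on indices with identity components, so $\mathcal F$ is distributive.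

For a family $P=(n_k)_{k\in K}$ write $|P|=\sum_k[n_k]$. Conversely every polynomial $p$ is $|P|$ for a family $P$, unique up to permuting indices and letters, hence up to isomorphism in $\mathcal F$; we write $\mathrm{fam}(p)$ for a chosen one. Since products in $L$ are concatenations, the value of $p$ at the one-member families $X_T=(T)$ is isomorphic to $\mathrm{fam}(p)$.

**What is missing.** In $\mathcal F$ an isomorphism $P\to Q$ forces $|P|=|Q|$. Indeed its index map is a bijection and its components are invertible in $L$. If $t\circ u$ and $u\circ t$ are identities, then all components of $t$ and $u$ are single variables, because substituting into a term with an operation symbol never gives a variable; so $t$ and $u$ are mutually inverse renamings of variables. Thus $(T)$ and $\mathrm{fam}(p_T)$ are isomorphic in $\mathcal F$ only if $p_T=T$. The family $\mathcal F$ identifies too little, and we have to make the following maps invertible.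

**The functor $E$.** For $P=(n_k)_{k\in K}$ let $EP$ be the family $(\operatorname{dom}\rho)$ indexed by the pairs $(k,\rho)$ with $k\in K$ and $\rho\in\mathrm{Pat}_1(n_k)$. Let $\varepsilon_P:EP\to P$ have index map $(k,\rho)\mapsto k$ and components $\rho:\operatorname{dom}\rho\to n_k$.

For the one-member family $(T)$ we have $\mathrm{Pat}_1(T)=\{\sigma_{T,i}(x_1,x_2,\dots):i\in I_T\}$, so $E(T)=(m_{T,i})_{i\in I_T}$, which is $\mathrm{fam}(p_T)$. The map $\varepsilon_{(T)}$ applies the constructors.

**Lemma 4.** The following hold.

1. $\varepsilon_P$ is monic.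
2. For every $f:P\to Q$ in $\mathcal F$ there is a unique $Ef:EP\to EQ$ with $\varepsilon_Q\circ Ef=f\circ\varepsilon_P$. Hence $E$ is a functor and $\varepsilon:E\Rightarrow\mathrm{Id}$ is natural.
3. $E\varepsilon_P=\varepsilon_{EP}$.
4. $E(P+Q)=EP+EQ$ compatibly with the injections, $\varepsilon_{P+Q}=\varepsilon_P+\varepsilon_Q$, and $E0=0$.

*Proof.* (1) If a map into $EP$ sends an index to $(k,\rho)$ with component $u$, its composite with $\varepsilon_P$ sends that index to $k$ with component $\rho\circ u$. By the uniqueness in Lemma 2 with $d=1$, $\rho$ and $u$ are recovered from $\rho\circ u$.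

(2) Let $f$ have index map $\varphi$ and components $t_k:n_k\to m_{\varphi(k)}$. The component of $f\circ\varepsilon_P$ at $(k,\rho)$ is $t_k\circ\rho$, whose variables all have depth $\ge1$. By Lemma 2 it equals $\rho'\circ u$ with $\rho'\in\mathrm{Pat}_1(m_{\varphi(k)})$. Let $Ef$ send $(k,\rho)$ to $(\varphi(k),\rho')$ with component $u$. Uniqueness holds because $\varepsilon_Q$ is monic. Uniqueness also gives $E(\mathrm{id})=\mathrm{id}$ and $E(g\circ f)=Eg\circ Ef$.

(3) By (2) applied to $\varepsilon_P:EP\to P$, we have $\varepsilon_P\circ E\varepsilon_P=\varepsilon_P\circ\varepsilon_{EP}$, and $\varepsilon_P$ is monic.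

(4) The description of $E$ on objects gives $E(P+Q)=EP+EQ$, $\varepsilon_{P+Q}=\varepsilon_P+\varepsilon_Q$ and $E0=0$. The injection $EP\to EP+EQ$ followed by $\varepsilon_{P+Q}$ is $\varepsilon_P$ followed by the injection $P\to P+Q$; by uniqueness in (2) it is $E$ of that injection. The same holds for $Q$. $\square$

**Iterated expansion.** Put $\varepsilon^c_P=\varepsilon_P\circ\varepsilon_{EP}\circ\cdots\circ\varepsilon_{E^{c-1}P}:E^cP\to P$. By Lemma 4 it is monic and natural in $P$, and
$$\varepsilon^{c+d}_P=\varepsilon^c_P\circ\varepsilon^d_{E^cP},\qquad E^a\varepsilon^c_P=\varepsilon^c_{E^aP};\tag{3}$$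
the second identity follows from $E\varepsilon_{E^iP}=\varepsilon_{E^{i+1}P}$, applied to each factor, $a$ times.

**Lemma 5.** Up to a bijection of indices with identity components, $E^dP$ is the family $(\operatorname{dom}\pi)$ indexed by the pairs $(k,\pi)$ with $k\in K$ and $\pi\in\mathrm{Pat}_d(n_k)$, and $\varepsilon^d_P$ has index map $(k,\pi)\mapsto k$ and components $\pi$. In particular $|E^dP|=\sum_ke_d(n_k)$, and $|P|\to^*|E^dP|$.

*Proof.* The case $d=0$ is clear. If the description holds for $d$, then $E^{d+1}P=E(E^dP)$ is indexed by the $((k,\pi),\rho)$ with $\rho\in\mathrm{Pat}_1(\operatorname{dom}\pi)$, with members $\operatorname{dom}\rho=\operatorname{dom}(\pi\circ\rho)$. The component of $\varepsilon^{d+1}_P=\varepsilon^d_P\circ\varepsilon_{E^dP}$ there is $\pi\circ\rho$. By Lemma 3(3), $((k,\pi),\rho)\mapsto(k,\pi\circ\rho)$ is a bijection onto the required index set. The final statement follows from Lemma 3(1) and Lemma 1. $\square$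

We identify $E^dP$ with this family.

## The category $\mathcal D$, in which every $\varepsilon_P$ is invertible

We now invert the maps $\varepsilon_P$. The idea is to let a map out of $P$ look at the first $a$ layers of its argument, for some finite $a$, before it answers; that is, to let it be defined on $E^aP$.

**Definition of $\mathcal D$.** The objects are those of $\mathcal F$, and
$$\mathcal D(P,Q)=\operatorname{colim}_a\mathcal F(E^aP,Q)\quad\text{along}\quad f\mapsto f\circ\varepsilon_{E^aP}.$$
By (3) the transition map from level $a$ to level $a+c$ is $f\mapsto f\circ\varepsilon^c_{E^aP}$. Write $[f]_a$ for the class of $f:E^aP\to Q$. Thus $[f]_a=[f']_{a'}$ iff $f$ and $f'$ become equal at some level $\ge a,a'$. For $f:E^aP\to Q$ and $g:E^bQ\to R$ put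
$$[g]_b\circ[f]_a=[g\circ E^bf]_{a+b}.$$

**Example.** Let $p_T=1+T+T^2$. Since $(T)$ has a single index, every map $(T)\to 1+1$ in $\mathcal F$ lands in one summand. At level $1$ there is a map $E(T)=(\emptyset,T,TT)\to 1+1$ sending the index of $\sigma_0$ to the first summand and the other two to the second; it tests whether the root is $\sigma_0$. It defines a morphism $(T)\to1+1$ of $\mathcal D$.

**Lemma 6.** $\mathcal D$ is a distributive category. The assignment $\ell(f)=[f]_0$, identity on objects, is a functor $\ell:\mathcal F\to\mathcal D$ preserving finite products and coproducts.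

*Proof.*

**Step 1: composition is well defined.** Raising the level of $f$ by one gives
$$g\circ E^b(f\circ\varepsilon_{E^aP})=(g\circ E^bf)\circ\varepsilon_{E^{a+b}P},$$
since $E^b\varepsilon_{E^aP}=\varepsilon_{E^{a+b}P}$. Raising the level of $g$ by one gives
$$(g\circ\varepsilon_{E^bQ})\circ E^{b+1}f=(g\circ E^bf)\circ\varepsilon_{E^{a+b}P},$$
by naturality of $\varepsilon$ at $E^bf$. In both cases the result represents $[g\circ E^bf]_{a+b}$.

**Step 2: $\mathcal D$ is a category and $\ell$ a functor.** For a further $h:E^cR\to S$ both bracketings of the triple composite are represented by $h\circ E^cg\circ E^{b+c}f$, since $E^c(g\circ E^bf)=E^cg\circ E^{b+c}f$. The identities are $[\mathrm{id}_P]_0$: we have $[\mathrm{id}_Q]_0\circ[f]_a=[f]_a$ and $[f]_a\circ[\mathrm{id}_P]_0=[f\circ E^a\mathrm{id}_P]_a=[f]_a$. Also $[g]_0\circ[f]_0=[g\circ f]_0$.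

**Step 3: products and coproducts.** Filtered colimits of sets commute with finite products. Since $\ell(\mathrm{pr})\circ[f]_a=[\mathrm{pr}\circ f]_a$, composition with the $\ell$-images of the projections is the bijection
$$\mathcal D(R,P\times Q)=\operatorname{colim}_a\bigl(\mathcal F(E^aR,P)\times\mathcal F(E^aR,Q)\bigr)\cong\mathcal D(R,P)\times\mathcal D(R,Q).$$
Since $[f]_a\circ\ell(\mathrm{in})=[f\circ E^a\mathrm{in}]_a$ and $E^a$ preserves coproduct injections (Lemma 4(4)), composition with the $\ell$-images of the injections is the bijection
$$\mathcal D(P+Q,R)\cong\operatorname{colim}_a\bigl(\mathcal F(E^aP,R)\times\mathcal F(E^aQ,R)\bigr)\cong\mathcal D(P,R)\times\mathcal D(Q,R).$$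
Each $\mathcal F(E^aP,1)$ has one element, so $1$ is terminal in $\mathcal D$. Since $E^a0=0$, each $\mathcal F(E^a0,R)$ has one element, so $0$ is initial in $\mathcal D$. Thus $\mathcal D$ has finite products and coproducts and $\ell$ preserves them.

**Step 4: distributivity.** The canonical distributivity maps of $\mathcal D$ are the $\ell$-images of those of $\mathcal F$, which are isomorphisms. $\square$

**Lemma 7.** $\ell\varepsilon^a_P$ is invertible in $\mathcal D$, with inverse $\kappa=[\mathrm{id}_{E^aP}]_a\in\mathcal D(P,E^aP)$. Consequently $p\cong_{\mathfrak S}q$ implies $\mathrm{fam}(p)\cong\mathrm{fam}(q)$ in $\mathcal D$.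

*Proof.* We compute
$$\ell\varepsilon^a_P\circ\kappa=[\varepsilon^a_P]_a=[\mathrm{id}_P]_0,\qquad \kappa\circ\ell\varepsilon^a_P=[E^a\varepsilon^a_P]_a=[\varepsilon^a_{E^aP}]_a=[\mathrm{id}_{E^aP}]_0,$$
using the transition maps of the colimit and (3). For $P=(T)$ and $a=1$ this says that $(T)\cong E(T)=\mathrm{fam}(p_T)$ in $\mathcal D$. Since $\ell$ preserves finite products and coproducts, the value of a polynomial $r$ at the objects $(T)$ of $\mathcal D$ is isomorphic to $\mathrm{fam}(r)$. Now apply (F) to $\mathcal E=\mathcal D$ and $X_T=(T)$. $\square$

So it remains to show that an isomorphism $\mathrm{fam}(p)\cong\mathrm{fam}(q)$ in $\mathcal D$ makes $p,q$ joinable.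

## Two identities describing an isomorphism of $\mathcal D$

This step replaces an isomorphism of $\mathcal D$ by two concrete statements about terms. Let $Q=\mathrm{fam}(q)=(m_j)_{j\in J}$, and let $[f]_a:\mathrm{fam}(p)\to Q$ be an isomorphism with $f:E^a\,\mathrm{fam}(p)\to Q$ in $\mathcal F$. Put $P=E^a\,\mathrm{fam}(p)=(n_k)_{k\in K}$.

**Step 1: we may treat a map at level $0$.** We have $[f]_a=\ell f\circ\kappa$ with $\kappa=[\mathrm{id}_P]_a$ invertible by Lemma 7. So $\ell f:P\to Q$ is an isomorphism in $\mathcal D$. By Lemma 5, $p\to^*|P|$. So it suffices to show that $|P|$ and $q=|Q|$ are joinable.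

**Step 2: the inverse at a finite level.** Let $[g]_b$ with $g:E^bQ\to P$ be the inverse of $\ell f$. The equations $[f\circ g]_b=[\mathrm{id}_Q]_0$ and $[g\circ E^bf]_b=[\mathrm{id}_P]_0$ hold in the colimit, so for some $c\ge0$, taken large enough for both,
$$f\circ g\circ\varepsilon^c_{E^bQ}=\varepsilon^{b+c}_Q,\qquad g\circ E^bf\circ\varepsilon^c_{E^bP}=\varepsilon^{b+c}_P .$$
By naturality $E^bf\circ\varepsilon^c_{E^bP}=\varepsilon^c_{E^bQ}\circ E^{b+c}f$. So if we replace $g$ by $g\circ\varepsilon^c_{E^bQ}$ and $b$ by $b+c$, we obtain, in $\mathcal F$,
$$f\circ g=\varepsilon^b_Q,\qquad g\circ E^bf=\varepsilon^b_P.\tag{4}$$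

**Step 3: components.** Let $f$ be given by $\varphi:K\to J$ and $t_k:n_k\to m_{\varphi(k)}$. By Lemma 5, $g$ is given by indices $\gamma(j,\pi)\in K$ and morphisms $s_{j,\pi}:\operatorname{dom}\pi\to n_{\gamma(j,\pi)}$, for $j\in J$ and $\pi\in\mathrm{Pat}_b(m_j)$. The first identity in (4) says:

> **(A)** $\varphi(\gamma(j,\pi))=j$ and $t_{\gamma(j,\pi)}\circ s_{j,\pi}=\pi$.

For the second, let $\rho\in\mathrm{Pat}_b(n_k)$. All variables of $t_k\circ\rho$ have depth $\ge b$, so Lemma 2 gives $t_k\circ\rho=\pi\circ u$ with unique $\pi\in\mathrm{Pat}_b(m_{\varphi(k)})$ and $u$. By naturality $\varepsilon^b_Q\circ E^bf=f\circ\varepsilon^b_P$, and the right side sends $(k,\rho)$ to $\varphi(k)$ with component $t_k\circ\rho$. Hence $E^bf$ sends $(k,\rho)$ to $(\varphi(k),\pi)$ with component $u$. So the second identity in (4) says: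

> **(B)** If $\rho\in\mathrm{Pat}_b(n_k)$ and $t_k\circ\rho=\pi\circ u$ with $\pi\in\mathrm{Pat}_b(m_{\varphi(k)})$, then $\gamma(\varphi(k),\pi)=k$ and $s_{\varphi(k),\pi}\circ u=\rho$.

## Why uniform depth fails, and why each variable occurs exactly once

In $\mathcal F$ an isomorphism gives equality of polynomials. So one would hope that for some depths $a,a'$ the expanded families $E^{a'}P$ and $E^aQ$ are isomorphic in $\mathcal F$; then $|P|$ and $|Q|$ would be joined by $|E^{a'}P|=|E^aQ|$. This fails. Let $p_T=1+T+T^2$, let $Q=(TT)$, and let
$$f=\varepsilon_{(T)}\times\mathrm{id}_{(T)}:\ P=E(T)\times(T)=(T,\ TT,\ TTT)\longrightarrow Q,$$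
with components $(\sigma_0,x_1)$, $(\sigma_1(x_1),x_2)$, $(\sigma_2(x_1,x_2),x_3)$. Since $\ell$ preserves products, $\ell f$ is an isomorphism. By (2), $e_{a+1}(T)=1+e_a(T)+e_a(T)^2$, so $e_a(T)$ has degree $2^a$. Then
$$|E^{a'}P|=e_{a'}(T)\bigl(1+e_{a'}(T)+e_{a'}(T)^2\bigr)=e_{a'}(T)\,e_{a'+1}(T)$$
has degree $3\cdot2^{a'}$, while $|E^aQ|=e_a(T)^2$ has degree $2^{a+1}$. These degrees are never equal.

The example also shows what to do. In $P$ the variables of the $E(T)$ factor have already been expanded once: they sit at depth $1$ in the components of $f$, whereas the variable of the other factor sits at depth $0$. If we expand only the latter, once, then $|P|=T+T^2+T^3$ becomes $(1+T+T^2)p_T=p_T^2=|EQ|$. In general, a variable that occurs at depth $h$ in $t_k$ should be expanded to depth $d-h$ if the target is expanded to depth $d$. For this rule to make sense a variable must have one depth $h$, so it should occur exactly once. This is what invertibility gives.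

The letters of $n_k$ are the variables of the tuple $t_k$. For a morphism $\rho$ into $n_k$ we write $\rho_x$ for its component at the variable $x$ of $n_k$.

**Lemma 8.** Each variable $x$ of $n_k$ occurs exactly once in the tuple $t_k$.

*Proof.* By Lemma 3(2), applied to the sort of $x$ and, for non-emptiness, to the other letters of $n_k$, we can choose $\rho\in\mathrm{Pat}_b(n_k)$ such that $\rho_x$ contains a variable $y$. Take $\pi,u$ as in (B), and put $j=\varphi(k)$ and $s=s_{j,\pi}$. By (B), $\gamma(j,\pi)=k$ and $\rho_x=s_x\circ u$.

**Step 1: $x$ does not occur twice.** If $s_x$ were closed, then $\rho_x=s_x\circ u$ would be closed, but it contains $y$. So $s_x$ contains a variable $z$. By (A), $t_k\circ s=\pi$, and $z$ occurs exactly once in the pattern $\pi$. If $x$ occurred at least twice in $t_k$, then $z$ would occur at least twice in $t_k\circ s=\pi$, a contradiction.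

**Step 2: $x$ occurs.** Since $\rho$ is a pattern, $y$ occurs in no component of $\rho$ other than $\rho_x$. If $x$ did not occur in $t_k$, then $y$ would not occur in $t_k\circ\rho=\pi\circ u$. Every variable of $\operatorname{dom}\pi$ occurs in $\pi$, so $y$ would not occur in $u$, hence not in $s_x\circ u=\rho_x$, a contradiction. $\square$

This is where constant right-hand sides would do harm. If $p_T=1$, then $\varepsilon_{(T)}:1=E(T)\to(T)$ becomes invertible in $\mathcal D$, and the unique map $f:(T)\to1$ of $\mathcal F$ satisfies $f\circ\varepsilon_{(T)}=\mathrm{id}$; so $\ell f$ is an isomorphism although the variable $x_1$ of $(T)$ does not occur in its component, which is the empty tuple.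

## Matching depths: the bijection $\Phi$

We now carry out the non-uniform expansion of $P$ and show that it matches the uniform expansion of $Q$ to depth $d$.

**Step 1: the choice of $d$ and the expansion of $P$.** Let $h_k(x)$ be the depth of the unique occurrence of $x$ in $t_k$. Choose $d\ge b$ such that $d\ge b+1+\delta$ for every depth $\delta$ at which an operation symbol or a variable occurs in some $t_k$. In particular $d-h_k(x)\ge b$. Let $R_k$ be the set of morphisms $\rho:w\to n_k$ such that

* for each variable $x$ of $n_k$, of sort $S_x$, the component $\rho_x$ is, up to renumbering of variables, in $\mathrm{Pat}_{d-h_k(x)}(S_x)$;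
* the variables of $w$, read from left to right through all components, occur exactly once each in the order $x_1,x_2,\dots$.

Write $\operatorname{dom}\rho=w$. An element of $R_k$ amounts to a choice of one pattern in $\mathrm{Pat}_{d-h_k(x)}(S_x)$ for each $x$, and $[\operatorname{dom}\rho]$ is the product of the monomials of these patterns. Hence $\sum_{\rho\in R_k}[\operatorname{dom}\rho]=\prod_xe_{d-h_k(x)}(S_x)$, and by Lemma 3(1)
$$[n_k]\to^*\sum_{\rho\in R_k}[\operatorname{dom}\rho].\tag{5}$$

**Step 2: the definition of $\Phi$.** Let $\rho\in R_k$. By Lemma 8 every variable of $\operatorname{dom}\rho$ occurs exactly once in $t_k\circ\rho$, at depth exactly $h_k(x)+(d-h_k(x))=d$. All operation symbols of $t_k\circ\rho$ have depth $<d$: those coming from $t_k$ by the choice of $d$, and those coming from $\rho_x$ because their depth is less than $h_k(x)+(d-h_k(x))$. By Lemma 2, $t_k\circ\rho=\tau\circ\theta$ with unique $\tau\in\mathrm{Pat}_d(m_{\varphi(k)})$ and $\theta:\operatorname{dom}\rho\to\operatorname{dom}\tau$. The components of $\theta$ are the subterms of $t_k\circ\rho$ at depth $d$, and these are single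 variables, each variable of $\operatorname{dom}\rho$ occurring once. So $\theta$ is an isomorphism permuting variables, and
$$[\operatorname{dom}\tau]=[\operatorname{dom}\rho].\tag{6}$$
Put $\Phi(k,\rho)=(\varphi(k),\tau)$.

**Lemma 9.** $\Phi:\coprod_kR_k\to\coprod_j\mathrm{Pat}_d(m_j)$ is a bijection.

*Proof.*

**Injectivity.** The aim is to recover $(k,\rho)$ from its image by means of $g$. Let $\Phi(k,\rho)=(j,\tau)$ with $t_k\circ\rho=\tau\circ\theta$. Since $d\ge b$, Lemma 2 gives $\tau=\pi\circ v$ with $\pi\in\mathrm{Pat}_b(m_j)$. The variables of $\rho_x$ have depth $d-h_k(x)\ge b$, so Lemma 2 also gives $\rho=\rho_0\circ y$ with $\rho_0\in\mathrm{Pat}_b(n_k)$. Write $t_k\circ\rho_0=\pi_0\circ u$ with $\pi_0\in\mathrm{Pat}_b(m_j)$. Then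
$$\pi_0\circ(u\circ y)=t_k\circ\rho_0\circ y=t_k\circ\rho=\tau\circ\theta=\pi\circ(v\circ\theta).$$
By the uniqueness in Lemma 2, $\pi_0=\pi$ and $u\circ y=v\circ\theta$. By (B), $k=\gamma(j,\pi)$ and $\rho_0=s_{j,\pi}\circ u$. Hence
$$\rho=\rho_0\circ y=s_{j,\pi}\circ u\circ y=s_{j,\pi}\circ v\circ\theta.$$
Here $\pi$ and $v$ depend only on $\tau$, so $k=\gamma(j,\pi)$ is determined by $(j,\tau)$. If $(k,\rho')$ has the same image, with permutation $\theta'$, then $\rho'=s_{j,\pi}\circ v\circ\theta'=\rho\circ\theta^{-1}\circ\theta'$. So $\rho'$ arises from $\rho$ by renaming variables. In both, the variables occur once each and are numbered from left to right, so $\rho'=\rho$.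

**Surjectivity.** Given $(j,\tau)$ with $\tau\in\mathrm{Pat}_d(m_j)$, write $\tau=\pi\circ v$ with $\pi\in\mathrm{Pat}_b(m_j)$. Put $k=\gamma(j,\pi)$ and $\tilde\rho=s_{j,\pi}\circ v:\operatorname{dom}\tau\to n_k$. By (A), $\varphi(k)=j$ and
$$t_k\circ\tilde\rho=t_k\circ s_{j,\pi}\circ v=\pi\circ v=\tau.$$
By Lemma 8, $\tilde\rho_x$ is the subterm of $\tau$ at the unique position of $x$ in $t_k$, which has depth $h_k(x)$. In $\tau$ the variables have depth $d$ and the operation symbols depth $<d$. So the variables of $\tilde\rho_x$ have depth exactly $d-h_k(x)$ and its operation symbols have depth $<d-h_k(x)$. Each variable of $\operatorname{dom}\tau$ occurs exactly once in $\tau=t_k\circ\tilde\rho$, and each $x$ occurs exactly once in $t_k$; so each variable of $\operatorname{dom}\tau$ occurs exactly once in the tuple $\tilde\rho$. Renumbering variables from left to right, we get $\tilde\rho=\rho\circ\theta'$ with $\rho\in R_k$ and $\theta'$ an isomorphism permuting variables. Then $t_k\circ\rho=\tau\circ\theta'^{-1}$, which means $\Phi(k,\rho)=(j,\tau)$. $\square$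

**Step 3: joining $p$ and $q$.** By Lemma 5, (5), Lemma 9 with (6), and Lemma 3(1),
$$p\to^*|P|=\sum_k[n_k]\to^*\sum_k\sum_{\rho\in R_k}[\operatorname{dom}\rho]=\sum_j\sum_{\tau\in\mathrm{Pat}_d(m_j)}[\operatorname{dom}\tau]=\sum_je_d(m_j)\ {}^*\!\!\leftarrow\ \sum_j[m_j]=q .$$
So $p$ and $q$ are joinable. This proves (1) when no $p_T$ is constant, and with the elimination of constant right-hand sides it proves (1) in general. Theorem A follows, and with it $\cong_{\mathfrak S}\,\subseteq\,=_{\mathfrak S}$ on $\mathbb N[\mathfrak T]^+$ for every system. $\blacksquare$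

## Rings, ideals and constants

We turn to Theorem B. The first step gives the part of the quoted fact that we use.

**Lemma 10.** If $\mathbb N[\mathfrak T]^+/{=_{\mathfrak S}}$ is a ring, then for $p,q\in\mathbb N[\mathfrak T]^+$: $p=_{\mathfrak S}q$ iff $p-q\in I_{\mathfrak S}$.

*Proof.* The pairs $(p,q)$ with $p-q\in I_{\mathfrak S}$ form a congruence on $\mathbb N[\mathfrak T]$ containing all $(T,p_T)$, so it contains $\equiv_{\mathfrak S}$. Conversely let $p-q=\sum_T(b_T-c_T)(T-p_T)$ with $b_T,c_T\in\mathbb N[\mathfrak T]$. Then
$$p+\sum_T(b_Tp_T+c_TT)=q+\sum_T(b_TT+c_Tp_T)$$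
in $\mathbb N[\mathfrak T]$. With $s=\sum_T(b_T+c_T)T$, the left side is $\equiv_{\mathfrak S}p+s$ and the right side is $\equiv_{\mathfrak S}q+s$. If $s=0$, then $p\equiv_{\mathfrak S}q$. Otherwise $s$ is non-constant and has an additive inverse in the ring, so $s$ can be canceled. In both cases $p=_{\mathfrak S}q$. $\square$

*Proof of Theorem B.* Let $\overline\Lambda$ be the zero of the ring, $\Lambda\in\mathbb N[\mathfrak T]^+$. Constants contain no variables, so they admit no $\to$-step.

**Step 1: two constants.** By Theorem A, constants with $p\cong_{\mathfrak S}q$ are joinable, hence equal. Equal constants are trivially isomorphic.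

**Step 2: two non-constant polynomials.** By Theorem A and Lemma 10, $p\cong_{\mathfrak S}q\iff p=_{\mathfrak S}q\iff p-q\in I_{\mathfrak S}$.

**Step 3: the mixed case does not occur.** Suppose $p\cong_{\mathfrak S}c$ with $p$ non-constant and $c$ constant. By Theorem A, $p\equiv_{\mathfrak S}c$. Since $p+\Lambda\equiv_{\mathfrak S}p$, we get $c+\Lambda\equiv_{\mathfrak S}p+\Lambda\equiv_{\mathfrak S}p\equiv_{\mathfrak S}c$. By Theorem A, $c+\Lambda$ and $c$ are joinable, and $c$ admits no step, so $c+\Lambda\to^*c$. Steps act only on monomials containing a variable, and those of $c+\Lambda$ belong to $\Lambda$. So, step by step, every polynomial reached from $c+\Lambda$ is $c+\Lambda'$ with $\Lambda\to^*\Lambda'$. Hence $\Lambda\to^*0$, and $\Lambda\equiv_{\mathfrak S}0$.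

Now pick $T\in\mathfrak T$ and let $\overline r$, with $r\in\mathbb N[\mathfrak T]^+$, be the additive inverse of $\overline{1+T}$. Then $1+T+r\equiv_{\mathfrak S}\Lambda\equiv_{\mathfrak S}0$. By Theorem A, and since $0$ admits no step, $1+T+r\to^*0$. But the constant term never decreases under $\to$, so it stays $\ge1$, a contradiction. $\blacksquare$

## Two isomorphisms for one variable

A system assigns exactly one isomorphism to each variable. For an arbitrary finite list of axioms (variable $\cong$ polynomial) one defines the free distributive category and the generated congruence in the same way. Proposition C says that with two axioms for one variable, isomorphism can be strictly coarser than the congruence.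

*Proof of Proposition C.* Take variables $T,A,B$ with the axioms $T\cong1$, $T\cong A\times B$, $A\cong A$, $B\cong B$.

**Step 1: $A\times T\cong T$ in the free distributive category.** The axioms give $A\times B\cong1$, so $A\times B$ is terminal and the projections provide points $a:1\to A$ and $b:1\to B$. The identity of $A$ factors as
$$A\xrightarrow{\ (\mathrm{id},\,b\,!)\ }A\times B\xrightarrow{\ \mathrm{pr}\ }A,$$
where $!:A\to1$. For two maps $f,f':X\to A$, the composites $(\mathrm{id},b\,!)\circ f$ and $(\mathrm{id},b\,!)\circ f'$ go into a terminal object, so they agree; applying the projection gives $f=f'$. A map $X\to A$ exists, namely $X\to1\xrightarrow{a}A$. So $A$ is terminal, $A\cong1$, and $A\times T\cong T$.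

**Step 2: the congruence separates $A\times T$ from $T$.** The semiring homomorphism $\mathbb N[T,A,B]\to\mathbb Q_{\ge0}$ with $T\mapsto1$, $A\mapsto2$, $B\mapsto\frac12$ respects all the axioms, because $1=2\cdot\frac12$. It sends $A\times T$ to $2$ and $T$ to $1$. So $A\times T$ and $T$, both non-constant, are not identified by the congruence generated by the axioms.

Hence the hypothesis "one isomorphism $T\cong p_T$ for each variable" in Theorem A cannot be weakened to allow two for a single variable. $\blacksquare$
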